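\title{Globally periodic linear fractional recurrences with nonnegative coefficients}

\begin{abstract}
We determine, for every order $n$, all recurrences
$x_{j+n}=(A_1x_j+\dots+A_nx_{j+n-1}+A_0)/(B_1x_j+\dots+B_nx_{j+n-1}+B_0)$
with nonnegative coefficients whose positive solutions all have a common period. Up to dilation of the index and rescaling of the variable there are exactly five: $x_{j+1}=x_j$, $x_{j+1}=1/x_j$, and three equations of Lyness type with periods $6$, $5$ and $8$. The list is the same if one only assumes that every point of some nonempty open set of initial conditions is periodic. After a reduction to a symmetric normal form, the proof follows orbits near infinity by means of a max-plus recurrence when the constant term is positive, and uses a third-order resonance condition at the fixed point when it vanishes.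
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $n\ge1$ and consider the rational difference equation of order $n$
\begin{equation}\label{eq:main}
x_{j+n}=\frac{A_1x_j+A_2x_{j+1}+\dots+A_nx_{j+n-1}+A_0}{B_1x_j+B_2x_{j+1}+\dots+B_nx_{j+n-1}+B_0}
\end{equation}
with positive initial values. The following hypotheses are in force throughout:
\begin{equation}\label{eq:hyp}
A_i\ge0,\quad B_i\ge0\quad(0\le i\le n),\qquad \sum_{i=0}^nA_i>0,\qquad\sum_{i=0}^nB_i>0,\qquad A_1^2+B_1^2\ne0 .
\end{equation}
Write $f(x_j,\dots,x_{j+n-1})$ for the right-hand side of \eqref{eq:main}. By \eqref{eq:hyp}, numerator and denominator are positive at positive arguments, so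
\[
F(x_1,\dots,x_n)=\bigl(x_2,\dots,x_n,f(x_1,\dots,x_n)\bigr)
\]
maps $(0,\infty)^n$ into itself. The equation is \emph{globally periodic} if $F^m=\mathrm{Id}$ for some integer $m\ge1$; equivalently, every positive solution satisfies $x_{j+m}=x_j$ for all $j$, with the same $m$. The last condition in \eqref{eq:hyp} discards only a degenerate case: if $A_1=B_1=0$, then $F$ does not depend on $x_1$ and no iterate of $F$ is the identity.

Five globally periodic equations of this kind are known. Two are trivial and three are of Lyness type: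
\begin{equation}\label{eq:five}
\begin{gathered}
x_{j+1}=x_j,\qquad x_{j+1}=\frac1{x_j},\\
x_{j+2}=\frac{x_{j+1}}{x_j},\qquad x_{j+2}=\frac{x_{j+1}+1}{x_j},\qquad x_{j+3}=\frac{x_{j+1}+x_{j+2}+1}{x_j}.
\end{gathered}
\end{equation}
Two operations produce further examples. The \emph{$\ell$-dilate} of an equation $x_{j+k}=\phi(x_j,x_{j+1},\dots,x_{j+k-1})$ of order $k$ is the equation $x_{j+k\ell}=\phi(x_j,x_{j+\ell},\dots,x_{j+(k-1)\ell})$ of order $k\ell$; it runs $\ell$ independent copies of the original equation on the residue classes of the index modulo $\ell$. A \emph{rescaling} is a substitution $x_j=y_j/\alpha$ with $\alpha>0$; it preserves $(0,\infty)^n$ and the signs of the coefficients. An equation obtained from another by a dilation followed by a rescaling is called \emph{equivalent} to it.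

It is known that for $n\in\{1,2,3,4,5,7,9,11\}$ every globally periodic equation \eqref{eq:main} satisfying \eqref{eq:hyp} is equivalent to one of the five equations \eqref{eq:five}. The question whether this holds for every $n$ is posed in \cite{slides}. The answer is yes; the proof below does not use the result for small $n$.

\begin{theorem}\label{thm:A}
Under the hypotheses \eqref{eq:hyp}, equation \eqref{eq:main} is globally periodic if and only if, up to a common positive factor of numerator and denominator, it is one of the following: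
\begin{enumerate}
\item[(1)] $x_{j+n}=x_j$;
\item[(2)] $x_{j+n}=\beta/x_j$ with $\beta>0$;
\item[(3)] $n=2\ell$ and $x_{j+n}=\alpha x_{j+\ell}/x_j$ with $\alpha>0$;
\item[(4)] $n=2\ell$ and $x_{j+n}=(\alpha x_{j+\ell}+\alpha^2)/x_j$ with $\alpha>0$;
\item[(5)] $n=3\ell$ and $x_{j+n}=(\alpha x_{j+\ell}+\alpha x_{j+2\ell}+\alpha^2)/x_j$ with $\alpha>0$.
\end{enumerate}
These are exactly the equations of order $n$ that are equivalent to one of the five equations \eqref{eq:five}.
\end{theorem}

The assumption can be weakened to pointwise periodicity on an open set.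

\begin{theorem}\label{thm:B}
Assume \eqref{eq:hyp}. If every point of some nonempty open set $U\subset(0,\infty)^n$ is periodic under $F$, with a period that may depend on the point, then \eqref{eq:main} is one of the equations (1)--(5) of Theorem~\ref{thm:A}. The least $m$ with $F^m=\mathrm{Id}$ is $n$, $2n$, $6\ell$, $5\ell$, $8\ell$ in cases (1)--(5), respectively.
\end{theorem}

The list \eqref{eq:five} invites a different guess. Its second, fourth and fifth members are the cases $n=1,2,3$ of the family
\begin{equation}\label{eq:family}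
x_{j+n}\,x_j=1+x_{j+1}+\dots+x_{j+n-1},
\end{equation}
and their periods $2,5,8$ equal $3n-1$. One might expect a period $11$ for $n=4$. The proof explains both the number $3n-1$ and the end of the pattern: for every $n\ge2$, an open set of orbits of the max-plus limit of \eqref{eq:family} closes up after $3n-1$ steps, but for $n\ge4$ the same limit has an orbit of least period $2n$, and periodicity cannot accommodate both (Section~\ref{sec:rigid}).

The sign conditions in \eqref{eq:hyp} cannot simply be dropped. The recurrence $x_{j+1}=1/(1-x_j)$ cycles through $x$, $1/(1-x)$, $(x-1)/x$, a period that does not occur for $n=1$ in Theorem~\ref{thm:B}; its orbits leave $(0,\infty)$. In the proof, nonnegativity is what prevents cancellation.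

\medskip\noindent\textbf{Outline.} Section~\ref{sec:periods} checks the five equations and derives Theorem~\ref{thm:B} from Theorem~\ref{thm:A}. Section~\ref{sec:normal} shows that a globally periodic equation other than (1) and (2) has the form $x_{j+n}x_j=a_0+\sum_ka_kx_{j+k}$ with $a_k=a_{n-k}$. From there the proof looks at the equation from two places. If $a_0>0$, we look near infinity. Section~\ref{sec:low} does this by hand in orders two and three. Section~\ref{sec:trop} replaces the equation by its max-plus limit and finds which $a_k$ are nonzero, and Section~\ref{sec:rigid} bounds the order. If $a_0=0$, we expand at the fixed point up to third order (Section~\ref{sec:zero}).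

\section{The periods of the five equations}\label{sec:periods}

\begin{lemma}\label{lem:five}
The equations \eqref{eq:five}, in the order listed, are globally periodic, and the least $P$ with $F^P=\mathrm{Id}$ is $1,2,6,5,8$.
\end{lemma}

\begin{proof}
Once $F$ has finite order, the integers $M$ with $F^M=\mathrm{Id}$ form a subgroup of $\mathbb Z$, so the least period divides every such $M$. The first equation has $F=\mathrm{Id}$, and the second has $F^2=\mathrm{Id}\ne F$.

If $x_{j+2}=x_{j+1}/x_j$, then $x_{j+3}=x_{j+2}/x_{j+1}=1/x_j$, so $x_{j+6}=x_j$. Neither $x_2=x_1/x_0$ nor $x_3=1/x_0$ is identically $x_0$, so the least period divides neither $2$ nor $3$.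

The last two equations can be solved for $x_j$ by the same formula, so solutions extend to negative indices. For $x_{j+2}x_j=x_{j+1}+1$ we have $x_2=(1+x_1)/x_0$ and $x_{-1}=(1+x_0)/x_1$, hence
\[
x_3=\frac{1+x_2}{x_1}=\frac{1+x_0+x_1}{x_0x_1}=\frac{1+x_{-1}}{x_0}=x_{-2}.
\]
Shifting indices gives $x_{j+5}=x_j$. Since $5$ is prime and $F\ne\mathrm{Id}$, the least period is $5$.

For $x_{j+3}x_j=x_{j+1}+x_{j+2}+1$ with $(x_0,x_1,x_2)=(x,y,z)$ we get
\[
x_3=\frac{1+y+z}{x},\qquad x_4=\frac{1+z+x_3}{y}=\frac{(1+x)(1+z)+y}{xy},
\]
\[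
x_5=\frac{1+x_3+x_4}{z}=\frac{xy+y(1+y+z)+(1+x)(1+z)+y}{xyz}=\frac{(1+x+y)(1+y+z)}{xyz}.
\]
The equation is invariant under the reversal $j\mapsto2-j$, so $x_{-3}$ is obtained from $x_5$ by exchanging $x$ and $z$. The formula for $x_5$ is symmetric in $x$ and $z$, so $x_{-3}=x_5$, and $x_{j+8}=x_j$. For $x=y=z=1$ we have $x_4=5\ne x_0$, so the least period does not divide $4$.
\end{proof}

\begin{lemma}\label{lem:dilate}
An equation of order $k$ on $(0,\infty)^k$ is globally periodic if and only if its $\ell$-dilate is. If the least period of the equation is $P$, the least period of the dilate is $\ell P$. A rescaling changes neither global periodicity nor the least period.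
\end{lemma}

\begin{proof}
A rescaling conjugates $F$ by a homothety. The solutions of the $\ell$-dilate are the sequences $x_{i+\ell j}=y^{(i)}_j$, $0\le i<\ell$, where $y^{(0)},\dots,y^{(\ell-1)}$ are arbitrary solutions of the original equation. If all $y^{(i)}$ have period $P$, then $x$ has period $\ell P$. Conversely, suppose that $x_{j+M}=x_j$ for all solutions of the dilate. If $\ell\nmid M$, then $x_0$ and $x_M$ belong to different sequences $y^{(i)}$, so $x_0$ can be changed while $x_M$ is kept, which is absurd. Hence $\ell\mid M$, and every solution of the original equation has period $M/\ell$.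
\end{proof}

Substituting $x_j=y_j/\alpha$ in the dilates of the five equations gives $y_{j+n}=y_j$, $y_{j+n}=\alpha^2/y_j$, and the equations (3), (4), (5); for instance, the $\ell$-dilate of the fifth equation becomes $y_{j+3\ell}=\alpha\,(y_{j+\ell}+y_{j+2\ell}+\alpha)/y_j$. This proves the last sentence of Theorem~\ref{thm:A}, and with Lemmas~\ref{lem:five} and~\ref{lem:dilate} its ``if'' part.

\begin{proof}[Proof of Theorem~\ref{thm:B}, assuming Theorem~\ref{thm:A}]
The set $U$ is the union of the countably many relatively closed sets $\{x\in U:F^m(x)=x\}$, $m\ge1$. By the Baire category theorem, a nonempty open subset of $\mathbb R^n$ is not a countable union of relatively closed sets with empty interior, so $F^m=\mathrm{Id}$ on a nonempty open set for some $m$. The map $F^m-\mathrm{Id}$ is real-analytic on the connected set $(0,\infty)^n$, so it vanishes identically, and Theorem~\ref{thm:A} applies. Cases (1) and (2) are rescaled $n$-dilates and cases (3)--(5) are rescaled $\ell$-dilates of the five equations, so the least periods follow from Lemmas~\ref{lem:five}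 and~\ref{lem:dilate}.
\end{proof}

The rest of the paper proves the ``only if'' part of Theorem~\ref{thm:A}.

\section{Normal form and symmetry}\label{sec:normal}

Global periodicity has two immediate consequences: $F$ is a bijection, and its derivative at a fixed point has finite order. We record the second first.

\begin{lemma}\label{lem:lin}
Suppose that $F^m=\mathrm{Id}$ and that $F$ fixes $z=(\bar x,\dots,\bar x)$. Then the polynomial $\lambda^n-\sum_{i=1}^n\partial_if(z)\lambda^{i-1}$ has $n$ distinct roots, and all of them are $m$-th roots of unity.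
\end{lemma}

\begin{proof}
The matrix $DF(z)$ sends $(v_1,\dots,v_n)$ to $(v_2,\dots,v_n,\sum_i\partial_if(z)v_i)$. An eigenvector with eigenvalue $\lambda$ is therefore a multiple of $(1,\lambda,\dots,\lambda^{n-1})$, and this vector is an eigenvector exactly when $\lambda$ is a root of the polynomial. By the chain rule $DF(z)^m=I$. A matrix annihilated by $\lambda^m-1$, which has simple roots, is diagonalizable with $m$-th roots of unity as eigenvalues. All eigenspaces are lines, so there are $n$ distinct eigenvalues.
\end{proof}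

\begin{lemma}\label{lem:normal}
A globally periodic equation \eqref{eq:main} is of the form (1), or of the form (2), or, after division by $B_1$, of the form
\begin{equation}\label{eq:II}
x_{j+n}\,x_j=a_0+\sum_{k=1}^{n-1}a_kx_{j+k},\qquad a_k\ge0,\qquad K:=\{k\ge1:a_k>0\}\ne\emptyset .
\end{equation}
\end{lemma}

\begin{proof}
Let $F^m=\mathrm{Id}$. Since $F$ is a bijection of $(0,\infty)^n$ that merely shifts the last $n-1$ coordinates, for fixed $x_2,\dots,x_n>0$ the map
\[
x\longmapsto\frac{A_1x+P}{B_1x+R},\qquad P=A_0+\sum_{i\ge2}A_ix_i\ge0,\qquad R=B_0+\sum_{i\ge2}B_ix_i\ge0,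
\]
is a continuous bijection of $(0,\infty)$. It is monotone, and its limits at the two ends are $0$ and $\infty$ in some order.

Let $B_1>0$. The limit at $\infty$ is $A_1/B_1<\infty$, so $A_1=0$ and the limit at $0$ is $\infty$. This forces $R=0$, that is, $B_i=0$ for $i\ne1$. The equation has the shape \eqref{eq:II} with $a_0=A_0/B_1$ and $a_k=A_{k+1}/B_1$. If $K=\emptyset$, then $a_0>0$ by \eqref{eq:hyp} and we are in case (2).

Let $B_1=0$. Then $A_1>0$ and $R>0$ by \eqref{eq:hyp}; the image of the map is $(P/R,\infty)$, so $P=0$, that is, $A_i=0$ for $i\ne1$. Normalizing $A_1=1$,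
\[
x_{j+n}=\frac{x_j}{B_0+\sum_{i\ge2}B_ix_{j+i-1}} .
\]
Put $S=\sum_{i\ge2}B_i$. If $S=0$, then $x_{j+nm}=x_j/B_0^m$, so $B_0=1$, which is case (1). If $S>0$ and $B_0\ge1$, then $x_{j+n}<x_j$ always, contradicting $x_{j+nm}=x_j$. If $S>0$ and $B_0<1$, the constant sequence $\bar x=(1-B_0)/S$ is a solution, the denominator equals $1$ there, and the polynomial of Lemma~\ref{lem:lin} is $\lambda^n+\bar x\sum_{i\ge2}B_i\lambda^{i-1}-1$. It equals $-1$ at $\lambda=0$ and $\bar xS>0$ at $\lambda=1$, so it has a root in $(0,1)$, which is not a root of unity.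
\end{proof}

From now on we study \eqref{eq:II}, assume $F^m=\mathrm{Id}$, and put
\[
q=\min K .
\]
A constant solution $\bar x$ satisfies $\bar x^2=(\sum_{k\in K}a_k)\bar x+a_0$, and this quadratic has exactly one positive root. Set $c_0=a_0/\bar x^2$ and $c_k=a_k/\bar x$ for $1\le k\le n-1$. Rescaling $\bar x$ to $1$ turns \eqref{eq:II} into
\begin{equation}\label{eq:IIc}
x_{j+n}\,x_j=c_0+\sum_{k\in K}c_kx_{j+k},\qquad c_0+\sum_{k\in K}c_k=1,
\end{equation}
and at the fixed point $(1,\dots,1)$ the polynomial of Lemma~\ref{lem:lin} is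
\[
p(\lambda)=\lambda^n+1-Q(\lambda),\qquad Q(\lambda)=\sum_{k\in K}c_k\lambda^k .
\]
Let $\Lambda$ be the set of its roots: $n$ distinct $m$-th roots of unity.

\begin{lemma}\label{lem:sym}
The set $\Lambda$ is closed under $\lambda\mapsto\lambda^{-1}$, and $\lambda^np(1/\lambda)=p(\lambda)$. Hence $c_k=c_{n-k}$ and $a_k=a_{n-k}$ for $1\le k\le n-1$. In particular $K=n-K$, both $q$ and $n-q$ belong to $K$, $K\subset[q,n-q]$, and $n\ge2q$.
\end{lemma}

\begin{proof}
As $p$ is real, $\Lambda$ is closed under conjugation, and $\bar\lambda=\lambda^{-1}$ on the unit circle. Therefore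
\[
\lambda^np(1/\lambda)=\prod_{\mu\in\Lambda}(1-\mu\lambda)=\prod_{\mu\in\Lambda}(-\mu)\prod_{\mu\in\Lambda}(\lambda-\mu^{-1})=p(0)\,p(\lambda)=p(\lambda).
\]
Comparing the coefficients of $\lambda^k$ gives $c_k=c_{n-k}$.
\end{proof}

So a globally periodic equation \eqref{eq:II} reads the same forward and backward. It remains to show that $a_0>0$ leads to cases (4) and (5), and $a_0=0$ to case (3).

\section{Orbits near infinity in orders two and three}\label{sec:low}

The condition at the fixed point is far from sufficient. Consider $x_{j+2}x_j=ax_{j+1}+b$ with $a,b>0$. Here $p(\lambda)=\lambda^2-c_1\lambda+1$ and $b/a^2=c_0/c_1^2=(1-c_1)/c_1^2$, so $c_1$ takes every value in $(0,1)$. The roots are $e^{\pm i\theta}$ with $2\cos\theta=c_1$, and every rational multiple $\theta$ of $\pi$ in $(\pi/3,\pi/2)$ gives an equation that passes the test of Lemma~\ref{lem:lin}. Only $\theta=2\pi/5$, for which $c_1^2+c_1=1$ and $b=a^2$, appears in Theorem~\ref{thm:A}. Orbits with very large and very small terms single out this value.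

Let the initial values depend on a parameter $\tau\to\infty$. We write $x\sim y$ if $x/y\to1$, and we say that $x$ has \emph{exponent} $E$ if $x\sim\xi e^{E\tau}$ for a constant $\xi>0$. Exponents subtract under division. A sum of finitely many positive terms, one of which has a strictly larger exponent than the others, is $\sim$ that term; a positive constant has exponent $0$.

\begin{proposition}\label{prop:low}
Let $a,b>0$. If $x_{j+2}x_j=ax_{j+1}+b$ or $x_{j+3}x_j=a(x_{j+1}+x_{j+2})+b$ is globally periodic, then $b=a^2$.
\end{proposition}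

\begin{proof}
Put $\rho=b/a^2$. In order two let $x_0\sim\xi_0e^{\tau}$ and $x_1\sim\xi_1e^{3\tau}$. The numerator $ax_{j+1}+b$ is $\sim ax_{j+1}$ or $\sim b$ according as the exponent of $x_{j+1}$ is positive or negative. Successively,
\[
x_2\sim\frac{ax_1}{x_0},\quad x_3\sim\frac{ax_2}{x_1}\sim\frac{a^2}{x_0},\quad x_4\sim\frac{b}{x_2}\sim\frac{bx_0}{ax_1},\quad x_5\sim\frac{b}{x_3}\sim\rho x_0,\quad x_6\sim\frac{ax_5}{x_4}\sim x_1,
\]
the exponents of $x_0,\dots,x_6$ being $1,3,2,-1,-2,1,3$. The exponents return after $N=5$ steps for all $a$ and $b$, but the constants $(\xi_0,\xi_1)$ become $(\rho\xi_0,\xi_1)$.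

In order three let $x_0\sim\xi_0e^{\tau}$, $x_1\sim\xi_1e^{2\tau}$, $x_2\sim\xi_2e^{5\tau}$. Then
\[
x_3\sim\frac{ax_2}{x_0},\quad x_4\sim\frac{ax_2}{x_1},\quad x_5\sim\frac{ax_3}{x_2}\sim\frac{a^2}{x_0},\quad x_6\sim\frac{ax_4}{x_3}\sim\frac{ax_0}{x_1},\quad x_7\sim\frac{b}{x_4}\sim\frac{bx_1}{ax_2},
\]
\[
x_8\sim\frac{b}{x_5}\sim\rho x_0,\qquad x_9\sim\frac{ax_8}{x_6}\sim\rho x_1,\qquad x_{10}\sim\frac{ax_9}{x_7}\sim x_2,
\]
the exponents of $x_0,\dots,x_{10}$ being $1,2,5,4,3,-1,-1,-3,1,2,5$. At each step the largest of $0$ and the two preceding exponents is attained once, which justifies the term kept. After $N=8$ steps the constants are $(\rho\xi_0,\rho\xi_1,\xi_2)$.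

In both cases the hypothesis on the initial values holds again after $N$ steps, so the computation can be repeated. If $F^m=\mathrm{Id}$, then $m$ repetitions give $x_0=x_{Nm}\sim\rho^mx_0$. Hence $\rho^m=1$ and $\rho=1$.
\end{proof}

Two features of this computation carry over to every order. The exponents obey a piecewise linear recurrence that depends only on which coefficients are nonzero. And a quantity that drifts monotonically at each return, here $\log\xi_0$, is incompatible with periodicity. In higher order the drift already appears in the exponents.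

\section{The max-plus recurrence and the set $K$}\label{sec:trop}

In this section and the next, $a_0>0$. The rule for exponents is the map $T:\mathbb R^n\to\mathbb R^n$,
\[
T(X_0,\dots,X_{n-1})=\Bigl(X_1,\dots,X_{n-1},\ \max\bigl(0,\max_{k\in K}X_k\bigr)-X_0\Bigr),
\]
where the $0$ represents the constant term $a_0$.

\begin{lemma}\label{lem:trop}
$T^m=\mathrm{Id}$.
\end{lemma}

\begin{proof}
For $\tau>0$ let $F_\tau(X)=\tau^{-1}\log F(e^{\tau X})$, with $\exp$ and $\log$ taken coordinatewise. It is conjugate to $F$, so $F_\tau^m=\mathrm{Id}$. The maps $F_\tau$ and $T$ differ only in the last coordinate, which for $F_\tau$ is $\tau^{-1}\log(a_0+\sum_{k\in K}a_ke^{\tau X_k})-X_0$. With $M=\max(0,\max_{k\in K}X_k)$, the sum lies between $a_{\min}e^{\tau M}$ and $(a_0+\sum_{k\in K}a_k)e^{\tau M}$, where $a_{\min}>0$ is the least of $a_0$ and the $a_k$, $k\in K$. Thus $|F_\tau-T|\le C/\tau$ on $\mathbb R^n$ in the supremum norm, with $C$ independent of $\tau$. In this norm $T$ is Lipschitz with constant $2$, so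
\[
|F_\tau^{i+1}X-T^{i+1}X|\le C/\tau+2\,|F_\tau^iX-T^iX| .
\]
By induction $F_\tau^i\to T^i$ as $\tau\to\infty$, and $i=m$ gives the claim.
\end{proof}

Since $K=n-K$, the orbits of $T$ are the sequences $(X_j)_{j\ge0}$ with
\begin{equation}\label{eq:trop}
X_j=\max\bigl(0,\max_{k\in K}X_{j-k}\bigr)-X_{j-n}\qquad(j\ge n).
\end{equation}
We call the terms $X_{j-k}$, $k\in K$, the \emph{window} at time $j$.

Following \eqref{eq:trop} for an unknown set $K$ requires initial data for which every maximum is decided in advance. We start from a block of $n$ terms near a large level $D$. During the next $n-q$ steps the window still reaches the block through $k=n-q$, and $D$ cancels. During the following $q$ steps it does not, and terms near $-D$ appear. These produce terms near $D$ after $n$ further steps, from time $3n-q$ on, and $k=q$ propagates the level $D$ to a full new block. To fix the maxima we make the block decrease steeply after its first $q$ entries.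

For $Y\in\mathbb R^n$ and $D\in\mathbb R$ let $[Y]_D=(D-Y_0,\dots,D-Y_{n-1})$. Call $Y$ \emph{admissible} if
\[
0<Y_r\le1\ \ (0\le r<q),\qquad Y_q\ge2,\qquad Y_{j+1}\ge Y_j+1\ \ (q\le j\le n-2).
\]
For any $Y\in\mathbb R^n$ define $Y'\in\mathbb R^n$ recursively by
\begin{equation}\label{eq:return}
Y'_r=Y_{(n+r)\bmod q}\ \ (0\le r<q),\qquad Y'_j=Y_j-Y_{j\bmod q}+\min_{k\in K,\ k\le j}Y'_{j-k}\ \ (q\le j\le n-1).
\end{equation}
The minimum is over a nonempty set because $q\in K$.

\begin{lemma}\label{lem:return}
If $Y$ is admissible and $D\ge Y_{n-1}+\max_iY'_i$, then $T^{3n-q}[Y]_D=[Y']_D$. More precisely, the orbit with $X_i=D-Y_i$ for $0\le i<n$ continues as follows: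
\[
\begin{array}{llll}
\mathrm{(a)}& X_{n+i}=Y_i-Y_{i+q}&\le0&(0\le i\le n-q-1),\\
\mathrm{(b)}& X_{2n-q+r}=Y_{n-q+r}-D&\le0&(0\le r<q),\\
\mathrm{(c)}& X_{2n+i}=Y_{i+q}-Y_{i\bmod q}&>0&(0\le i\le n-q-1),\\
\mathrm{(d)}& X_{3n-q+j}=D-Y'_j& &(0\le j\le n-1).
\end{array}
\]
\end{lemma}

For $n=3$, $K=\{1,2\}$, $Y=(1,2,3)$ and $D=6$, the orbit is $5,4,3\,|\,{-1},{-1}\,|\,{-3}\,|\,1,2\,|\,5,4,3$, the exponent sequence of Proposition~\ref{prop:low}.

\begin{proof}
Admissibility gives $Y_j-Y_{j\bmod q}\ge1$ for $j\ge q$, so $Y'_i>0$ for all $i$ by induction, and $Y_i\le Y_{n-1}<D$. Also $Y_i<Y_{i+q}$ whenever $i+q\le n-1$. Throughout, $k\in K\subset[q,n-q]$.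

(a) Induction on $i$. The window terms with $k>i$ are $D-Y_l$ with $l=n+i-k\in[i+q,n-1]$. As $Y$ increases on $[q,n-1]$, the largest of them is $D-Y_{i+q}>0$, attained at $k=n-q>i$. The terms with $k\le i$ are $X_{n+(i-k)}\le0$. Subtracting $X_i=D-Y_i$ gives (a).

(b) The window at time $2n-q+r$ consists of terms $X_{n+l}$ with $r\le l\le n-2q+r\le n-q-1$, all $\le0$ by (a). The maximum in \eqref{eq:trop} is $0$, so $X_{2n-q+r}=-X_{n-q+r}$.

(c) Write $z_i=X_{2n+i}$ and use induction on $i$. Window terms with $k>i$ lie at times in $[n+q+i,2n-1]$ and are $\le0$ by (a) and (b). Hence $z_i=Y_{i+q}-Y_i+\max(0,\max_{k\le i}z_{i-k})$. For $i<q$ no $k$ satisfies $k\le i$, and the claim follows. For $i\ge q$ we compare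
\begin{equation}\label{eq:compare}
z_{i-q}=Y_i-Y_{i\bmod q}\ge Y_i-1>0,\qquad z_{i-k}<Y_{i-k+q}\le Y_{i-1}\le Y_i-1\quad(q<k\le i).
\end{equation}
So the maximum is $Y_i-Y_{i\bmod q}$, and $z_i=Y_{i+q}-Y_{i\bmod q}$.

(d) First let $j=r<q$ and put $i=n-q+r$, so $q\le i\le n-1$. The window at time $2n+i$ consists of the terms $z_{i-k}$, with $r\le i-k\le n-2q+r\le n-q-1$. The comparison \eqref{eq:compare} holds for this $i$, so the maximum is $z_{i-q}=Y_i-Y_{(n+r)\bmod q}$. Subtracting $X_{2n-q+r}=Y_i-D$ gives $D-Y_{(n+r)\bmod q}=D-Y'_r$.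

Now let $q\le j\le n-1$ and use induction on $j$. The window terms with $k\le j$, among them $k=q$, are $D-Y'_{j-k}\ge Y_{n-1}$. Those with $k>j$ lie at times in $[2n+j,3n-q-1]$, so they are values $z_l<Y_{l+q}\le Y_{n-1}$. The maximum is $D-\min_{k\le j}Y'_{j-k}$. Subtracting $X_{2n-q+j}=z_{j-q}=Y_j-Y_{j\bmod q}$ gives $D-Y'_j$.
\end{proof}

The hypothesis $a_0>0$ enters in steps (b) and (c), where the maximum is the term $0$.

The return map \eqref{eq:return} sees $K$ through the minimum, and it drifts unless $K$ is very special. For $n=4$ and $K=\{1,3\}$, for example, $Y'_0=Y_0$, $Y'_1=Y_1$ and $Y'_2=Y_2+(Y_1-Y_0)$: the entry $Y_2$ grows at every return. Admissibility is eventually lost, but if $Y_3$ is large it survives $m$ returns, which is all that is needed.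

\begin{lemma}\label{lem:K}
If $a_0>0$, then $q\mid n$ and $K=\{q,2q,\dots,n-q\}$.
\end{lemma}

\begin{proof}
Let $Y_r=(r+1)/q$ for $0\le r<q$. For any choice of $Y_q,\dots,Y_{n-1}$ put $Y^{(0)}=Y$ and $Y^{(\nu+1)}=(Y^{(\nu)})'$. The first $q$ entries of each $Y^{(\nu)}$ are a permutation of $Y_0,\dots,Y_{q-1}$, so they lie in $(0,1]$. For $j\ge q$, the difference $Y^{(\nu)}_j-Y_j$ depends only on $Y_0,\dots,Y_{j-1}$. Indeed, if this holds for the indices in $[q,j-1]$, then all $Y^{(\nu)}_i$ with $i<j$ are functions of $Y_0,\dots,Y_{j-1}$, and by \eqref{eq:return} the increment $Y^{(\nu+1)}_j-Y^{(\nu)}_j$ involves only entries with index below $j$. We can therefore choose $Y_q,Y_{q+1},\dots,Y_{n-1}$ successively so large that $Y^{(0)},\dots,Y^{(m)}$ are all admissible. For large $D$, Lemma~\ref{lem:return} applied $m$ times and Lemma~\ref{lem:trop} give $[Y]_D=T^{m(3n-q)}[Y]_D=[Y^{(m)}]_D$, so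
\[
Y^{(m)}=Y^{(0)}.
\]

Suppose that $K$ is not the set of multiples of $q$ in $[1,n-1]$, and let $j^*$ be the least element of the symmetric difference. Then $q<j^*\le n-1$. Put $r^*=j^*\bmod q$ and $Z^{(\nu)}=Y^{(\nu)}_{j^*}-Y^{(\nu)}_{r^*}$. By \eqref{eq:return},
\[
Z^{(\nu+1)}-Z^{(\nu)}=\min_{k\in K,\ k\le j^*}Y^{(\nu+1)}_{j^*-k}-Y^{(\nu+1)}_{r^*}\qquad(0\le\nu<m),
\]
and these increments add up to $Z^{(m)}-Z^{(0)}=0$.

If $j^*\in K$, then $r^*\ne0$, and the elements of $K$ up to $j^*$ are $j^*$ and the multiples of $q$ below $j^*$. The indices $j^*-k$ are $0,r^*,r^*+q,\dots,j^*-q$. Entries with index $\ge q$ are $\ge2$, so the increment is $\min(Y^{(\nu+1)}_0-Y^{(\nu+1)}_{r^*},0)\le0$. For $\nu+1=m$ it is negative, because $Y^{(m)}=Y$ and $Y_0<Y_{r^*}$. The sum is negative, a contradiction.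

If $j^*\notin K$, then $j^*=eq$ with $e\ge2$ and $r^*=0$. The indices $j^*-k$ are $q,2q,\dots,(e-1)q$, so the increment is $Y^{(\nu+1)}_q-Y^{(\nu+1)}_0\ge1$. The sum is positive, a contradiction.

Thus $K$ consists of all multiples of $q$ in $[1,n-1]$. Since $n-q\in K$, we get $q\mid n$.
\end{proof}

\section{Piecewise linear rigidity and the bound on the order}\label{sec:rigid}

By Lemma~\ref{lem:K} the equation is a $q$-dilate, so the essential case is $q=1$, $K=\{1,\dots,n-1\}$. There the return map has no drift at all: we shall see that $T^{3n-1}$ fixes an open set pointwise. For an analytic map this would give $T^{3n-1}=\mathrm{Id}$, as in the proof of Theorem~\ref{thm:B}. For a piecewise linear map it does not; the map of $\mathbb R$ equal to $x$ for $x\ge0$ and to $2x$ for $x\le0$ is an example. Finite order restores the conclusion.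

A \emph{central arrangement} in $\mathbb R^n$ is a finite set of hyperplanes $H=\ker h$ through the origin, each given by a nonzero linear form $h$. A \emph{face} is a nonempty set of points at which the forms $h$ have prescribed signs in $\{+,-,0\}$; a \emph{chamber} is a face with no sign $0$. Chambers are open and convex, and their closures cover $\mathbb R^n$. Call a map $G:\mathbb R^n\to\mathbb R^n$ \emph{chamberwise linear} if, for some central arrangement, $G$ agrees with a linear map on the closure of each chamber. Such a map is continuous, being continuous on each set of a finite closed cover. The map $T$ is chamberwise linear for the forms $X_k$ and $X_k-X_l$ with $k\ne l$ in $K$.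

\begin{lemma}\label{lem:comp}
A composition of chamberwise linear maps is chamberwise linear.
\end{lemma}

\begin{proof}
First, every face lies in the closure of a chamber. Fix a point $y_0$ of the face and a vector $v$ outside all hyperplanes. For small $\varepsilon>0$ the point $z=y_0+\varepsilon v$ lies in a chamber whose signs agree with those of the face wherever the latter are nonzero. For any $y$ in the face and $\delta>0$, the point $y+\delta z$ has the signs of $z$, so $y$ is in the closure of that chamber.

Let $G_1,G_2$ have arrangements $\mathcal A_1,\mathcal A_2$, and let $G_1=L_C$ on $\overline C$ for each chamber $C$ of $\mathcal A_1$. Add to $\mathcal A_1$ the kernels of all nonzero forms $h\circ L_C$, where $h$ defines a hyperplane of $\mathcal A_2$ and $C$ is a chamber of $\mathcal A_1$. A chamber $C'$ of the new arrangement lies in a chamber $C$ of $\mathcal A_1$, and each $h\circ L_C$ has constant sign in $\{+,-,0\}$ on $C'$. So $G_1(C')$ lies in one face of $\mathcal A_2$, hence in the closure of a chamber, on which $G_2$ is linear. Thus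 $G_2\circ G_1$ is linear on $C'$ and, by continuity, on $\overline{C'}$.
\end{proof}

\begin{lemma}\label{lem:rigid}
Let $G$ be chamberwise linear with $G^m=\mathrm{Id}$ for some $m\ge1$. If $G$ fixes every point of a nonempty open set, then $G=\mathrm{Id}$.
\end{lemma}

\begin{proof}
The map $G$ is injective. Fix an arrangement for $G$. The fixed open set meets some chamber $C_0$ in a nonempty open set, so $G$ is the identity on $\overline{C_0}$. Suppose that $G$ is not the identity on $\overline{C_1}$ for some chamber $C_1$. We walk from $C_0$ to $C_1$ and examine the first wall where the identity ends.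

Fix $y_0\in C_0$. For distinct hyperplanes $H,H'$ of the arrangement, the span of $y_0$ and $H\cap H'$ has dimension at most $n-1$, so we can choose $y_1\in C_1$ outside all these spans. Then the segment $[y_0,y_1]$ misses every $H\cap H'$, and it meets each hyperplane at most once because $y_0$ lies on none. It thus passes through finitely many chambers, crossing one hyperplane at a time. There are consecutive chambers $C,C'$ along it with $G=\mathrm{Id}$ on $\overline C$ and $G=L\ne\mathrm{Id}$ on $\overline{C'}$, and the crossing point $x$ lies on exactly one hyperplane $H=\ker h$. Let $B$ be a ball around $x$ that meets no other hyperplane. For a suitable sign of $h$, $B\cap\{h\ge0\}\subset\overline C$ and $B\cap\{h\le0\}\subset\overline{C'}$. Then $L$ is the identity on $B\cap H$, hence on $H$.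

Choose $v$ with $h(v)<0$ and write $Lv=\gamma v+w$ with $w\in H$. The linear map $L$ is injective on an open set, hence injective; as $\gamma=0$ would give $L(v-w)=0$, we have $\gamma\ne0$. For small $\varepsilon>0$, $G(x+\varepsilon v)=x+\varepsilon Lv$. If $\gamma<0$, this point lies in $B\cap\{h>0\}$ and is fixed by $G$, so it has two distinct preimages, itself and $x+\varepsilon v$. Hence $\gamma>0$. Now $L^iv=\gamma^iv+(1+\gamma+\dots+\gamma^{i-1})w$, so for small $\varepsilon>0$ the points $x+\varepsilon L^iv$, $0\le i\le m$, lie in $B\cap\{h<0\}$, and $G^m(x+\varepsilon v)=x+\varepsilon L^mv$. Therefore $L^mv=v$, which gives $\gamma^m=1$, then $\gamma=1$ and $mw=0$. So $Lv=v$ and $L=\mathrm{Id}$, a contradiction.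
\end{proof}

\begin{proposition}\label{prop:pos}
A globally periodic equation \eqref{eq:II} with $a_0>0$ is of the form (4) or (5).
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:K} the equation is the $q$-dilate of $y_{j+n'}y_j=a_0+\sum_{i=1}^{n'-1}a_{iq}y_{j+i}$, where $n'=n/q\ge2$ and all coefficients are positive. This equation is globally periodic by Lemma~\ref{lem:dilate}. It suffices to show that it is (4) or (5) with $\ell=1$; its $q$-dilate is then (4) or (5) with $\ell=q$. So let $q=1$, $K=\{1,\dots,n-1\}$, $n\ge2$.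

For admissible $Y$, formula \eqref{eq:return} gives $Y'_0=Y_0$ and, by induction on $j$, $Y'_j=Y_j-Y_0+\min_{i<j}Y_i=Y_j$. Fix a large $D$. By Lemma~\ref{lem:return}, $G=T^{3n-1}$ fixes $[Y]_D$ for all $Y$ in the nonempty open set given by $0<Y_0<1$, $Y_1>2$, $Y_{j+1}>Y_j+1$ $(1\le j\le n-2)$, $2Y_{n-1}<D$. The map $G$ is chamberwise linear by Lemma~\ref{lem:comp} and $G^m=\mathrm{Id}$ by Lemma~\ref{lem:trop}. By Lemma~\ref{lem:rigid}, $T^{3n-1}=\mathrm{Id}$.

We test this on orbits with values $0$ and $1$. If every $n-1$ consecutive terms contain a $1$, the maximum in \eqref{eq:trop} is always $1$ and the recurrence reads $X_{i+n}=1-X_i$. Suppose that $n\ge4$, and let $X$ be the $2n$-periodic sequence with $(X_0,\dots,X_{n-1})=(0,1,0,\dots,0)$ and $X_{i+n}=1-X_i$. One period is the cyclic word $0\,1\,0^{n-2}\,1\,0\,1^{n-2}$, whose runs of zeros have lengths $1$, $n-2$, $1$. So any $n-1$ consecutive terms contain a $1$, and $X$ is an orbit of $T$. A run of exactly $n-2\ge2$ zeros occurs once in every $2n$ terms, so the least period of $X$ is $2n$. Since $T^{3n-1}=\mathrm{Id}$,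 we get $2n\mid3n-1$, hence $n\mid1$, a contradiction.

Thus $n\in\{2,3\}$. For $n=3$ we have $a_1=a_2$ by Lemma~\ref{lem:sym}. Proposition~\ref{prop:low} gives $a_0=a_1^2$, and $\alpha=a_1$ yields (4) or (5).
\end{proof}

For $n=4$ the test orbit is $0,1,0,0,1,0,1,1$, of period $8\nmid11$. For $n=3$ the same recipe gives $0,1,0,1,0,1$, whose least period $2$ divides $8$, and the obstruction disappears.

\section{No constant term: resonance at the fixed point}\label{sec:zero}

Now let $a_0=0$ and use the rescaled form \eqref{eq:IIc}, in which $c_0=0$ and $\sum_{k\in K}c_k=1$. We must show that $K$ has one element, that is, $Q(\lambda)$ is a monomial. A monomial is multiplicative, and multiplicativity on $\Lambda$ would suffice: if $Q(\lambda\mu)=Q(\lambda)Q(\mu)$ for all $\lambda,\mu\in\Lambda$, then for each $\lambda\in\Lambda$ the polynomial $\sum_kc_k(\lambda^k-Q(\lambda))\mu^k$ in $\mu$, of degree less than $n$, has $n$ roots, so $Q(\lambda)=\lambda^k$ on $\Lambda$ for each $k\in K$, and for the same reason $Q(\lambda)=\lambda^k$ identically. The nonlinear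 terms of the equation give multiplicativity for most pairs (Proposition~\ref{prop:mult}), and a linear argument makes up for the missing ones.

\begin{lemma}\label{lem:st}
Let $\lambda,\mu\in\Lambda$, $s=\lambda^n$, $t=\mu^n$. Then $Q(\lambda)=1+s$, and $s\ne1$, $t\ne1$, $s+t\ne0$, $1+st\ne0$. Moreover $p(1)=1$.
\end{lemma}

\begin{proof}
From $p(\lambda)=0$ we get $1+s=Q(\lambda)$, and $|Q(\lambda)|\le\sum_kc_k=1$. As $|s|=1$, this means $2+2\operatorname{Re}s\le1$, so $\operatorname{Re}s\le-\frac12$, and likewise $\operatorname{Re}t\le-\frac12$. This excludes $s=1$, $t=1$ and $s+t=0$; it also excludes $t=-1/s=-\bar s$, which has positive real part. Finally $p(1)=2-\sum_kc_k=1$.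
\end{proof}

\subsection*{The third-order condition}

\begin{proposition}\label{prop:mult}
Let $\lambda,\mu\in\Lambda$, $s=\lambda^n$, $t=\mu^n$. If $t\notin\{s,s^{-1}\}$, then $Q(\lambda\mu)=Q(\lambda)Q(\mu)$.
\end{proposition}

The idea is to perturb the fixed point in the directions of three characters $\lambda^j$, $\mu^j$, $\mu^{-j}$ and to solve order by order. Each order is a forced linear recurrence whose solution must be periodic, so the forcing term cannot contain a frequency in $\Lambda$. At second order this only says that $\lambda\mu$ and $\lambda/\mu$ are not in $\Lambda$. At third order the frequency $\lambda\cdot\mu\cdot\mu^{-1}=\lambda$ is always resonant, and its vanishing is an equation between values of $p$.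

\begin{proof}
Put $x_j=1+u_j$. Then \eqref{eq:IIc} becomes
\begin{equation}\label{eq:u}
(\mathcal Lu)_j:=u_{j+n}+u_j-\sum_{k\in K}c_ku_{j+k}=-u_ju_{j+n}.
\end{equation}
The rational map $F$ is holomorphic near its fixed point $(1,\dots,1)$ in $\mathbb C^n$. The map $F^m-\mathrm{Id}$ vanishes at nearby real points, so its Taylor coefficients vanish, and $F^m=\mathrm{Id}$ in a complex neighborhood. Take the initial data
\[
u_j=w_1\lambda^j+w_2\mu^j+w_3\mu^{-j}\qquad(0\le j\le n-1)
\]
with $w\in\mathbb C^3$ small. Each $u_j$, $j\ge0$, is holomorphic in $w$ near $0$, vanishes at $w=0$, and $u_{j+m}=u_j$. Extend the sequence to $j\in\mathbb Z$ by periodicity; then \eqref{eq:u} holds for all $j\in\mathbb Z$. Denote by $u^1_j$, $u^{12}_j$, $u^{123}_j$, etc.\ the Taylor coefficients of $w_1$, $w_1w_2$, $w_1w_2w_3$, etc.\ in $u_j$. They are $m$-periodic in $j$.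

Every $m$-periodic sequence is uniquely a sum $v_j=\sum_{\omega^m=1}\hat v(\omega)\omega^j$; we call $\hat v(\omega)$ its \emph{component} at $\omega$. The operator $\mathcal L$ multiplies the component at $\omega$ by $p(\omega)$. So if $\mathcal Lv=y$ with $v$ $m$-periodic, then
\begin{equation}\label{eq:fourier}
\hat y(\omega)=0\quad\text{for }\omega\in\Lambda,\qquad\hat v(\omega)=\hat y(\omega)/p(\omega)\quad\text{for }\omega\notin\Lambda,
\end{equation}
while the components of $v$ at points of $\Lambda$ are not determined by $y$. For two sequences put $\langle v,v'\rangle_j=v_jv'_{j+n}+v'_jv_{j+n}$. For characters $v_j=\omega^j$, $v'_j=\omega'^j$ this is $(\omega^n+\omega'^n)(\omega\omega')^j$.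

\emph{First order.} The sequences $u^1,u^2,u^3$ are annihilated by $\mathcal L$ and have the same first $n$ terms as $\lambda^j,\mu^j,\mu^{-j}$. Since $\lambda,\mu,\mu^{-1}\in\Lambda$ by Lemma~\ref{lem:sym}, they equal these characters.

\emph{Second order.} Comparing coefficients in \eqref{eq:u},
\[
(\mathcal Lu^{12})_j=-(s+t)(\lambda\mu)^j,\qquad(\mathcal Lu^{13})_j=-(s+t^{-1})(\lambda/\mu)^j,\qquad(\mathcal Lu^{23})_j=-(t+t^{-1}).
\]
By Lemma~\ref{lem:st}, $s+t\ne0$ and $s+t^{-1}\ne0$, so \eqref{eq:fourier} shows that $\lambda\mu\notin\Lambda$ and $\lambda/\mu\notin\Lambda$; also $1\notin\Lambda$. The components of $u^{12}$, $u^{13}$, $u^{23}$ at $\lambda\mu$, $\lambda/\mu$, $1$ are therefore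
\[
\kappa_+=-\frac{s+t}{p(\lambda\mu)},\qquad\kappa_-=-\frac{s+t^{-1}}{p(\lambda/\mu)},\qquad\kappa_0=-\frac{t+t^{-1}}{p(1)}=-(t+t^{-1}).
\]
Since $p(\lambda\mu)=1+st-Q(\lambda\mu)$ and $Q(\lambda)Q(\mu)=(1+s)(1+t)$, the proposition says exactly that $\kappa_+=1$.

\emph{Third order.} As $u$ has no constant term,
\[
\mathcal Lu^{123}=-\langle u^1,u^{23}\rangle-\langle u^2,u^{13}\rangle-\langle u^3,u^{12}\rangle,
\]
and the component of the right-hand side at $\lambda\in\Lambda$ must vanish. A component at $\omega$ of $u^{23}$, $u^{13}$, $u^{12}$ contributes at $\lambda\omega$, $\mu\omega$, $\mu^{-1}\omega$, respectively, which equals $\lambda$ only for $\omega=1$, $\lambda/\mu$, $\lambda\mu$. These are the three components just computed; the undetermined ones do not enter. Hence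
\[
(s+1)\kappa_0+(t+st^{-1})\kappa_-+(t^{-1}+st)\kappa_+=0 .
\]
Now $-(s+1)\kappa_0=(s+1)(t+t^{-1})=(t+st^{-1})+(t^{-1}+st)$. Multiplying by $t$,
\begin{equation}\label{eq:res1}
(1+st^2)(\kappa_+-1)+(s+t^2)(\kappa_--1)=0 .
\end{equation}

\emph{A second equation.} Relation \eqref{eq:res1} holds for every pair of roots, so we may exchange $\lambda$ and $\mu$. This leaves $\kappa_+$ unchanged. It also leaves $\kappa_-$ unchanged: by Lemma~\ref{lem:sym}, $p(\mu/\lambda)=(t/s)\,p(\lambda/\mu)$, and $(t+s^{-1})s/t=s+t^{-1}$. Thus
\begin{equation}\label{eq:res2}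
(1+s^2t)(\kappa_+-1)+(t+s^2)(\kappa_--1)=0 .
\end{equation}
The determinant of the system \eqref{eq:res1}, \eqref{eq:res2} is
\begin{align*}
(1+st^2)(t+s^2)-(s+t^2)(1+s^2t)&=(t-s)\bigl[1-(s+t)+st(s+t)-s^2t^2\bigr]\\
&=(t-s)(1-st)(1-s)(1-t).
\end{align*}
It is nonzero by Lemma~\ref{lem:st} and the hypothesis $t\notin\{s,s^{-1}\}$. Hence $\kappa_+=\kappa_-=1$.
\end{proof}

\begin{remark}
The hypothesis $a_0=0$ enters through $p(1)=1$. For $c_0>0$, equation \eqref{eq:u} and the inequalities of Lemma~\ref{lem:st} persist, but $p(1)=1+c_0$; the same system gives $\kappa_\pm=1/(1+c_0)$, that is, $Q(\lambda\mu)=1+st+(1+c_0)(s+t)$, which is not $Q(\lambda)Q(\mu)$.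
\end{remark}

\subsection*{From roots to solutions of the linear recurrence}

The excluded pairs are those with $\mu^n+\mu^{-n}=\lambda^n+\lambda^{-n}$. Multiplying by the difference of these two numbers gives an identity valid for all pairs. It is linear in the powers of $\mu$, so it holds for all solutions of the linearized equation
\begin{equation}\label{eq:linrec}
v_{j+n}=\sum_{k\in K}c_kv_{j+k}-v_j\qquad(j\in\mathbb Z),
\end{equation}
and we may apply it to solutions that are easy to compute. The price is an extra term involving $v_k$, $k\in K$, which we remove by choosing solutions that vanish on $K$.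

\begin{lemma}\label{lem:eta}
Let $v$ be a solution of \eqref{eq:linrec} with $v_k=0$ for all $k\in K$. Then $\eta_k=v_{k+n}+v_{k-n}$ does not depend on $k\in K$.
\end{lemma}

\begin{proof}
Fix $\lambda\in\Lambda$, put $\theta=\lambda^n+\lambda^{-n}$ and $d_k=c_k(\lambda^k-Q(\lambda))$, so that $\sum_kd_k\mu^k=Q(\lambda\mu)-Q(\lambda)Q(\mu)$. For $\mu\in\Lambda$, either $\mu^n+\mu^{-n}=\theta$, or $\mu^n\notin\{\lambda^n,\lambda^{-n}\}$ and $\sum_kd_k\mu^k=0$ by Proposition~\ref{prop:mult}. In both cases
\[
\sum_{k\in K}d_k\bigl(\mu^{k+n}+\mu^{k-n}-\theta\mu^k\bigr)=0 .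
\]
A solution of \eqref{eq:linrec} is determined by $v_0,\dots,v_{n-1}$, and the $n$ solutions $\mu^j$, $\mu\in\Lambda$, are linearly independent by the Vandermonde determinant, so $v$ is a linear combination of them. Hence $\sum_kd_k(v_{k+n}+v_{k-n}-\theta v_k)=0$, which is $\sum_kd_k\eta_k=0$. With $\bar\eta=\sum_kc_k\eta_k$ this reads
\[
0=\sum_{k\in K}c_k\eta_k\lambda^k-\bar\eta\,Q(\lambda)=\sum_{k\in K}c_k(\eta_k-\bar\eta)\lambda^k .
\]
This holds for all $n$ points $\lambda\in\Lambda$, and the polynomial has degree less than $n$. So $\eta_k=\bar\eta$ for all $k\in K$.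
\end{proof}

\begin{example}
The smallest equation to be excluded has $n=3$, $K=\{1,2\}$, $c_1=c_2=\frac12$. The solution of \eqref{eq:linrec} with $(v_0,v_1,v_2)=(1,0,0)$ has $(v_{-2},\dots,v_5)=(\frac34,\frac12,1,0,0,-1,-\frac12,-\frac34)$. So $\eta_1=v_4+v_{-2}=\frac14$ and $\eta_2=v_5+v_{-1}=-\frac14$, against Lemma~\ref{lem:eta}. The numbers $1,\frac12,\frac34$ that occur on both sides of the initial block are the first coefficients of $1/(1-Q(z))$.
\end{example}

In general, define $g_i$ for $i\in\mathbb Z$ by $g_i=0$ for $i<0$ and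
\begin{equation}\label{eq:g}
g_i=\delta_{i0}+\sum_{k\in K}c_kg_{i-k},
\end{equation}
where $\delta$ is the Kronecker symbol; \eqref{eq:g} then holds for all $i\in\mathbb Z$. Thus $g_0=1$, and for $i\ge1$, $g_i$ is the sum of $c_{k_1}\cdots c_{k_e}$ over all ways of writing $i=k_1+\dots+k_e$ as an ordered sum with parts in $K$. All terms are positive. In particular $g_i=0$ for $0<i<q$, $g_i=c_i$ for $q\le i<2q$ with $i\le n-1$, and $g_i\ge c_i$ for $1\le i\le n-1$.

\begin{lemma}\label{lem:g}
For $0\le r\le q-1$,
\begin{equation}\label{eq:gid}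
g_{n-q+r}+g_{n-q-r}=g_{q+r}+g_{q-r}.
\end{equation}
\end{lemma}

\begin{proof}
Let $v$ be the solution of \eqref{eq:linrec} with $v_i=\delta_{ir}$ for $0\le i\le n-1$. It vanishes on $[q,n-1]\supset K$.

We claim that $v_{n+i}=-g_{i-r}$ for $0\le i\le n-1$. By \eqref{eq:linrec} and the symmetry $c_k=c_{n-k}$, we have $v_{n+i}=\sum_kc_kv_{n+i-k}-\delta_{ir}$. For $k>i$ the index $n+i-k$ lies in $[q,n-1]$, so $v_{n+i-k}=0=-g_{i-k-r}$. For $k\le i$, $v_{n+i-k}=-g_{i-k-r}$ by induction on $i$. Now \eqref{eq:g} gives the claim.

We claim that $v_j=g_{r-j}$ for $-(n-q)\le j\le n-1$. For $0\le j\le n-1$ both sides equal $\delta_{jr}$, since $r-j<q$. For $j=-i$ with $1\le i\le n-q$, solve \eqref{eq:linrec} for its first term: $v_{-i}=\sum_kc_kv_{k-i}-v_{n-i}$. Here $n-i\in[q,n-1]$, so $v_{n-i}=0$, and $-i<k-i\le n-1$. By induction on $i$ and \eqref{eq:g}, $v_{-i}=\sum_kc_kg_{r+i-k}=g_{r+i}$.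

Hence $\eta_k=g_{n-k+r}-g_{k-r}$ for $k\in K$. By Lemma~\ref{lem:eta}, $\eta_q=\eta_{n-q}$, which is \eqref{eq:gid}.
\end{proof}

\begin{proposition}\label{prop:zero}
A globally periodic equation \eqref{eq:II} with $a_0=0$ is of the form (3).
\end{proposition}

\begin{proof}
Suppose that $n>2q$. The idea is to choose $r$ so that the left side of \eqref{eq:gid} contains the term $c_q^{\,e}$ coming from $q+\dots+q$, while the right side contains only single parts, which the symmetry matches on the left. Choose $r\in\{0,\dots,q-1\}$ such that $n-q+r=eq$ is a multiple of $q$. Since $n-q>q$, we have $e\ge2$.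

If $r=0$, then \eqref{eq:gid} gives $g_{n-q}=g_q=c_q=c_{n-q}$. But $n-q=eq$ can be written as the single part $n-q$ and also as $e\ge2$ parts $q$, so $g_{n-q}\ge c_{n-q}+c_q^{\,e}>c_{n-q}$.

If $r\ge1$, then $g_{q-r}=0$, and $g_{q+r}=c_{q+r}$ because $q+r<2q<n$. Also $1\le n-q-r\le n-1$, so $g_{n-q-r}\ge c_{n-q-r}=c_{q+r}$. Then \eqref{eq:gid} gives $g_{n-q+r}\le0$, whereas $g_{eq}\ge c_q^{\,e}>0$.

Both cases are impossible, so $n=2q$ by Lemma~\ref{lem:sym}, and $K\subset[q,n-q]$ gives $K=\{q\}$. The equation is $x_{j+2q}x_j=a_qx_{j+q}$, which is (3) with $\ell=q$ and $\alpha=a_q$.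
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
The ``if'' part and the last sentence were proved in Section~\ref{sec:periods}. Let \eqref{eq:main} be globally periodic. By Lemma~\ref{lem:normal} it is of the form (1), (2) or \eqref{eq:II}. In the last case it is of the form (4) or (5) if $a_0>0$, by Proposition~\ref{prop:pos}, and of the form (3) if $a_0=0$, by Proposition~\ref{prop:zero}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Different approaches to the global periodicity problem},
\texttt{http://www.gsd.uab.cat/icdea2012/Slides/Gasull-2x2.pdf}.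

\end{thebibliography}
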